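\title{The compact genetic algorithm with medium step size optimizes OneMax in time $O(Kn)$}

\begin{abstract}
We bound the expected optimization time of the compact genetic algorithm with step size $1/K$ on the function OneMax of $n$ bits. For $c\ln n\le K\le n/\ln n$ it is $O(Kn)$, from every initial state; this proves the bound conjectured for medium step sizes, where marginal probabilities may first run to the wrong border. For $c\ln n\le K\le (n/\ln n)^{2/3}$ the bound improves to $O(n\sqrt K+n\ln n)$. The proofs are drift arguments. The total distance to the optimum is corrected near both borders, and the corrections enter through concave functions that switch them off in the states where they would do harm.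
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The algorithm}
Let $\mathrm{OneMax}(x)=\sum_{i=1}^n x_i$ for $x\in\{0,1\}^n$. The \emph{compact genetic algorithm} (cGA) with parameter $K>0$ searches for the maximum by updating a product distribution on $\{0,1\}^n$. Its state is the vector $(p_1,\dots,p_n)$ of marginal probabilities, initialized to $p_i=\frac12$. One iteration consists of three steps.
\begin{enumerate}
\item Sample two independent strings $x,\tilde x\in\{0,1\}^n$; in each, the bits are independent and bit $i$ equals $1$ with probability $p_i$.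
\item Let $\sigma=x-\tilde x$ if $\mathrm{OneMax}(x)\ge\mathrm{OneMax}(\tilde x)$ and $\sigma=\tilde x-x$ otherwise. Thus $\sigma\in\{-1,0,1\}^n$ is the winner minus the loser.
\item Replace each $p_i$ by $p_i+\sigma_i/K$, capped to the interval $[\frac1n,1-\frac1n]$.
\end{enumerate}
The values $\frac1n$ and $1-\frac1n$ are the \emph{lower} and the \emph{upper border}. We always assume the \emph{grid condition}: $(\frac12-\frac1n)K$ is an integer ($K$ itself need not be one). Then every marginal stays in the grid $\{\frac1n,\frac1n+\frac1K,\dots,1-\frac1n\}$, and the states form a finite Markov chain. The \emph{optimization time} $T$ is the number of evaluations of OneMax, two per iteration, until the all-ones string $1^n$ is sampled for the first time.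

\subsection*{What the step size controls}
A single marginal performs a lazy random walk on about $K$ grid points. Away from the borders it moves with probability $2p_i(1-p_i)$, and a move goes up with probability $\frac12(1+B_i)$, where $B_i$ is the probability that the other bits nearly tie (Lemma~\ref{lem:step}). In the initial state the other bits of $x$ and the complements of the other bits of $\tilde x$ are $2n-2$ fair coins, and $B_i=\binom{2n-1}{n-1}4^{-(n-1)}\sim 2/\sqrt{\pi n}$. If the bias stayed at a value $B$, the gambler's ruin formula would send a walk from the middle of a grid with $L\approx K$ steps to the lower end first with probability $\varrho^{L/2}/(1+\varrho^{L/2})$, where $\varrho=\frac{1-B}{1+B}$. For $B\approx2/\sqrt{\pi n}$ this is roughly $\exp(-2K/\sqrt{\pi n})$, which is $n^{-o(1)}$ as soon as $K=o(\sqrt n\log n)$. This singles out the \emph{medium regime}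
\[
K=\Omega(\log n),\qquad K=o(\sqrt n\log n).
\]
It is known that in this regime many marginals walk to the lower border before the optimum is found, and that $\mathbb E[T]=\Omega(n\log n)$.

How long does the repair take? A marginal at the lower border leaves it with probability of order $1/n$ per iteration. A walk with no bias at all then crosses the grid before falling back with probability about $1/K$, so it succeeds after about $K$ attempts, each preceded by a wait of order $n$. This makes $Kn$ the natural scale. It is not yet a bound: many marginals must all succeed, which threatens an extra factor $\log n$; marginals at the upper border keep leaving it; and the biases $B_i$ couple all the walks. For the related univariate marginal distribution algorithm, whose population parameter $\lambda$ plays the role of $K$, the bound $O(\lambda n)$ on OneMax is known in the analogous regime. The authors of~\cite{medium}, noting that no upper bound was known for the cGA in the medium regime, conjecture that its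 expected optimization time is $O(Kn)$. In precise form:

\begin{quote}
Let $c$ be a sufficiently large constant and let $K=K(n)$ satisfy the grid condition, $K\ge c\log n$ and $K=o(\sqrt n\log n)$. Is there a constant $C$ with $\mathbb E[T]\le CKn$ for all sufficiently large $n$?
\end{quote}

\subsection*{Results}
\begin{theorem}\label{thm:main}
There are absolute constants $c,C,n_0$ such that for all $n\ge n_0$ and all $K$ with $c\ln n\le K\le n/\ln n$ satisfying the grid condition, the cGA on OneMax, started from any state of the grid, has $\mathbb E[T]\le CKn$.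
\end{theorem}

If $K=o(\sqrt n\log n)$, then $K\le n/\ln n$ for large $n$, so Theorem~\ref{thm:main} answers the question affirmatively. On a range that still contains the medium regime the bound can be improved.

\begin{theorem}\label{thm:strong}
There are absolute constants $c,C,n_0$ such that for all $n\ge n_0$ and all $K$ with $c\ln n\le K\le(n/\ln n)^{2/3}$ satisfying the grid condition, the cGA on OneMax, started from any state of the grid, has
\[
\mathbb E[T]\le C\,(n\sqrt K+n\ln n).
\]
\end{theorem}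

Together with the lower bound $\Omega(n\log n)$ this gives $\mathbb E[T]=\Theta(n\log n)$ whenever $c\ln n\le K=O(\log^2n)$. We do not claim a lower bound matching $n\sqrt K$ for $K\gg\log^2n$.

Section~\ref{sec:step} collects the facts about one iteration, and Section~\ref{sec:model} shows the idea in a simplified model. Sections~\ref{sec:potential}--\ref{sec:hitting} construct the potential, bound its drift and prove Theorem~\ref{thm:main}. Section~\ref{sec:strong} adds a first phase with a second potential and proves Theorem~\ref{thm:strong}.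

\subsection*{Constants}
We fix $M=10^4$ and $\eta=10^{-6}$, then $c$ large in terms of these numbers, then $n_0$ large. Throughout, $n\ge n_0$ and $c\ln n\le K\le n$. In particular $K\ge c$, so ``for $c$ large'' also makes $K$ larger than any prescribed constant. No attempt is made to keep $C$ small.

\section{One iteration}\label{sec:step}

Let $L=K(1-\frac2n)$. By the grid condition $L$ is an even integer, and $0.99K\le L\le K$. Bit $i$ has a \emph{depth} $j_i$ and a \emph{height} $k_i=L-j_i$ in $\{0,\dots,L\}$, defined by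
\[
p_i=1-\frac1n-\frac{j_i}K=\frac1n+\frac{k_i}K .
\]
The upper border is $j=0$, the lower border is $k=0$, and all other bits are \emph{interior}. Let $q_i=p_i(1-p_i)\le\frac14$. Border bits have $q_i=q_0:=\frac1n(1-\frac1n)\in[\frac1{2n},\frac1n]$. An interior bit with $m=\min(j,k)\ge1$ has
\begin{equation}\label{eq:q}
\frac m{2K}\le q\le\frac{2m}K .
\end{equation}
Indeed, if $m=j$, then $\frac12\le p\le1$ and $\frac jK\le1-p=\frac1n+\frac jK\le\frac{2j}K$ because $K\le n$; the case $m=k$ follows by exchanging $p$ and $1-p$. We write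
\[
\Phi=\sum_i\frac{j_i}K\in[0,n],\qquad V=\sum_iq_i,\qquad V_{\rm int}=\sum_{i\ \rm interior}q_i\ge V-1,\qquad \ell=Nq_0\le1,
\]
where $N$ is the number of bits at the lower border. Thus $\Phi$ is the total distance from the upper borders, $V$ is the variance of OneMax of one sample, and $\ell$ is the rate at which bits leave the lower border. A prime denotes the value after one iteration, and expectations in one-step statements are conditional on the current state.

Put $\tau_i=x_i-\tilde x_i$. These variables are independent, with $\Pr(\tau_i=1)=\Pr(\tau_i=-1)=q_i$. With $D=\sum_i\tau_i$ we have $\sigma=\tau$ if $D\ge0$ and $\sigma=-\tau$ otherwise. The $\sigma_i$ are dependent, but only through this common sign: the indicators $I_i=\mathbf 1\{\sigma_i\ne0\}=\mathbf 1\{\tau_i\ne0\}$ are independent with mean $2q_i$. An interior bit moves by $k_i'=k_i+\sigma_i$. An upper border bit moves only if $\sigma_i=-1$, a lower border bit only if $\sigma_i=1$.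

\begin{lemma}\label{lem:step}
Let $D_i=D-\tau_i$ and $B_i=\Pr(D_i\in\{-1,0\})$.
\begin{enumerate}
\item[(a)] $\Pr(\sigma_i=\pm1)=q_i(1\pm B_i)$.
\item[(b)] $B_i\ge\beta:=\dfrac1{2+8\sqrt V}$.
\item[(c)] $B_i\ge\frac34B_j$ for all $i,j$.
\item[(d)] $\mathbb EF(\sigma)\le2\,\mathbb EF(\tau)$ for every $F\ge0$, and $\mathbb E\big(\sum\alpha_i\sigma_i\big)^2=\sum2q_i\alpha_i^2$ for all real $\alpha_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The event $\sigma_i=1$ occurs if $\tau_i=1$ and $D_i+1\ge0$, or if $\tau_i=-1$ and $D_i-1<0$. Since $D_i$ is independent of $\tau_i$, its probability is $q_i(\Pr(D_i\ge-1)+\Pr(D_i\le0))=q_i(1+B_i)$. The other sign follows from $\Pr(\sigma_i\ne0)=2q_i$.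

(b) The characteristic function of $\tau_j$ is $1-2q_j+2q_j\cos t\ge1-4q_j\ge0$. So any sum $D^\circ$ of some of the $\tau_j$ has a nonnegative characteristic function $\varphi$, and Fourier inversion gives $\Pr(D^\circ=k)=\frac1{2\pi}\int_{-\pi}^\pi\varphi(t)e^{-\mathrm ikt}\,dt\le\frac1{2\pi}\int_{-\pi}^\pi\varphi(t)\,dt=\Pr(D^\circ=0)$ for every integer $k$. Since $\mathrm{Var}(D_i)\le2V$, Chebyshev's inequality gives $\Pr(|D_i|>2\sqrt V)\le\frac12$. Hence at most $4\sqrt V+1$ integers carry mass at least $\frac12$, and $0$ is the heaviest: $\Pr(D_i=0)\ge\frac1{2(4\sqrt V+1)}$.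

(c) Let $i\ne j$ and $P_k=\Pr(D-\tau_i-\tau_j=k)=P_{-k}$. Conditioning on $\tau_j$ gives $\Pr(D_i=0)=(1-2q_j)P_0+2q_jP_1$ and $\Pr(D_i=-1)=(1-2q_j)P_1+q_j(P_0+P_2)$. Hence $B_i=(1-q_j)P_0+P_1+q_jP_2$, which lies in $[\frac34P_0+P_1,\,P_0+P_1]$ because $q_j\le\frac14$ and $P_2\le P_0$ by the proof of (b). The value $B_j$ lies in the same interval.

(d) Since $\sigma=\pm\tau$, we have $F(\sigma)\le F(\tau)+F(-\tau)$, and $-\tau$ has the law of $\tau$. Also $(\sum\alpha_i\sigma_i)^2=(\sum\alpha_i\tau_i)^2$, and the $\tau_i$ are independent and centered with variance $2q_i$.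
\end{proof}

Our potentials are nonlinear, so second-order Taylor terms will appear. They are controlled by the number of bits that move, for which we need exponential moments.

\begin{lemma}\label{lem:moments}
Let $U=\sum\delta_iI_i$ with $0\le\delta_i\le\delta$ and $\mathbb EU=\sum2q_i\delta_i\le\mu$, and let $\nu\ge0$ with $\nu\delta\le1$. Then
\[
\mathbb E[Ue^{\nu U}]\le3\mu e^{3\nu\mu},\qquad\mathbb E[U^2e^{\nu U}]\le(3\delta\mu+9\mu^2)e^{3\nu\mu},\qquad\mathbb EU^2\le\delta\mu+\mu^2 .
\]
\end{lemma}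

\begin{proof}
Let $\kappa(t)=\ln\mathbb Ee^{tU}=\sum\ln(1+2q_i(e^{t\delta_i}-1))$ and $\pi_i=2q_ie^{t\delta_i}/(1+2q_i(e^{t\delta_i}-1))$. Then $\kappa'=\sum\delta_i\pi_i$ and $\kappa''=\sum\delta_i^2\pi_i(1-\pi_i)$. For $0\le t\le\nu$ we have $e^{t\delta_i}\le3$, so $\pi_i\le6q_i$, $0\le\kappa'\le3\mu$, $0\le\kappa''\le3\delta\mu$ and $\kappa(\nu)\le3\nu\mu$. The first two expectations are $(e^\kappa)'=\kappa'e^\kappa$ and $(e^\kappa)''=(\kappa''+\kappa'^2)e^\kappa$ at $t=\nu$. Finally $\mathbb EU^2=\mathrm{Var}\,U+(\mathbb EU)^2$ and $\mathrm{Var}\,U\le\sum2q_i\delta_i^2\le\delta\mu$.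
\end{proof}

The last tool turns a lower bound on the expected one-step decrease of a potential, its \emph{drift}, into a bound on a hitting time.

\begin{lemma}[variable drift]\label{lem:drift}
Let $f\ge0$ be a function on the state space, $z_0>0$, and $d:[z_0,\infty)\to(0,\infty)$ nondecreasing, with $\mathbb E[f-f']\ge d(f)$ in every state with $f>z_0$. Let $g(z)=z/d(z_0)$ for $0\le z\le z_0$ and $g(z)=\frac{z_0}{d(z_0)}+\int_{z_0}^z\frac{dt}{d(t)}$ for $z>z_0$. Then $g$ is concave and increasing, and from a state with $f=f_0$ the expected number of iterations until $f\le z_0$ is at most $g(f_0)$.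
\end{lemma}

\begin{proof}
The function $g$ is the integral of a positive nonincreasing function, which equals $1/d(z)$ at $z>z_0$. Hence $g$ is concave and increasing, and $g(t)\le g(z)+(t-z)/d(z)$ for $z>z_0$, $t\ge0$. So $\mathbb E[g(f')]\le g(f)-1$ while $f>z_0$. If $\theta$ is the hitting time, summing over the iterations before $\min(\theta,m)$ and using $g\ge0$ gives $\mathbb E\min(\theta,m)\le g(f_0)$; let $m\to\infty$.
\end{proof}

\section{A model with frozen bias}\label{sec:model}

The obvious potential is $\Phi$. By Lemma~\ref{lem:step}(a), each interior bit contributes $2q_iB_i$ to $K\,\mathbb E[\Phi-\Phi']$, and the upper border bits together cost at most $1$. So $K\,\mathbb E[\Phi-\Phi']\ge2\beta(V-1)-1$, which is of order $\sqrt V$: the potential $\Phi$ works when $V$ is large. It fails when $V$ is small.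

\begin{example}\label{ex:border}
Let one bit be at the lower border and all others at the upper border. All $q_i$ equal $q_0$, so all $B_i$ have a common value $B$, and
\[
K\,\mathbb E[\Phi-\Phi']=q_0(1+B)-(n-1)q_0(1-B).
\]
Here $1-B\ge\Pr(D_i=1)\ge(n-1)q_0(1-2q_0)^{n-2}\to e^{-2}$. The gain is at most $2/n$, the loss at least $e^{-2}-o(1)$, and $\Phi$ drifts away from the optimum.
\end{example}

In this state $V\le1$, so the bias is at least $\frac1{10}$. A bit that leaves the upper border is pushed back, and $\Phi$ overcharges its departure. A bit that leaves the lower border is pushed on, and $\Phi$ underpays it. Both errors can be corrected bit by bit. Let $\phi(0)=0$ and $\phi(j)-\phi(j-1)=t_j/K$ with \emph{slopes} $t_j\ge0$. For a bit at depth $j$ with bias $B$, Lemma~\ref{lem:step}(a) gives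
\begin{equation}\label{eq:onebit}
K\,\mathbb E[\phi(j)-\phi(j')]=
\begin{cases}
-q_0(1-B)\,t_1,&j=0,\\
q\,[(1+B)t_j-(1-B)t_{j+1}],&0<j<L,\\
q_0(1+B)\,t_L,&j=L,
\end{cases}
\end{equation}
and for $r=1+\eta$,
\begin{equation}\label{eq:ratio}
t_{j+1}\le rt_j\quad\Longrightarrow\quad(1+B)t_j-(1-B)t_{j+1}\ge\big(2B-\eta(1-B)\big)t_j\ge(2B-\eta)\,t_j .
\end{equation}
A bias $B\ge\eta$ therefore pays for slopes that grow geometrically with the depth. We use this to make $t_1$ tiny and $t_L$ large. The size of $t_L$ is a real parameter $S$ with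
\begin{equation}\label{eq:S}
1\le S\le K/c,\qquad SK\le n .
\end{equation}

Pretend for a moment that $B_i\ge\eta$ in every state. Take $t_j=\min(n^{-4}r^{j-1},1)+Sr^{-(L-j)}$, which is increasing with $t_{j+1}\le rt_j$, and let $\Psi=\sum_i\phi(j_i)$. The slope climbs from $n^{-4}$ to $1$ within $O(\eta^{-1}\ln n)$ levels, and these fit into the grid because $K\ge c\ln n$; for the same reason $t_1\le2n^{-4}$. The three kinds of bits behave as follows.
\begin{itemize}
\item The upper border bits lose at most $nq_0t_1\le2n^{-4}$ in total.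
\item A lower border bit has $\phi(L)\le1+\frac{2S}{\eta K}\le2$, by $S\le K/c$, and gains at least $q_0S\ge\frac S{4n}\phi(L)$.
\item An interior bit has $\phi(j)\le\frac jKt_j\le t_j$ and $q\ge\frac1{2K}\ge\frac S{2n}$, by \eqref{eq:q} and $SK\le n$, so it gains at least $\eta qt_j\ge\frac{\eta S}{2n}\phi(j)$.
\end{itemize}
Hence $K\,\mathbb E[\Psi-\Psi']\ge\frac{\eta S}{4n}\Psi-2n^{-4}$, and Lemma~\ref{lem:drift} brings $\Psi$ from at most $2n$ down to a constant in $O(\frac{nK}S\ln n)$ iterations. With $S=1$ this would be $nK\ln n$; the bonus $S=\ln n$ at the lower border removes the logarithm.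

The model has two defects. First, the bias is not frozen: when $V$ is large, $B_i$ may be far below $\eta$, and then \eqref{eq:ratio} turns the geometric slopes into a loss. Second, a small $\Psi$ does not make $1^n$ likely, since many bits may sit at depths where $\phi$ is negligible. Both suggest the same remedy. Write the corrections as $\Phi-W-X$, where $W$ is the total discount near the upper border and $X$ the total credit granted near the lower border, and replace this by $\Phi-h(W)-H(X)$ with concave $h$ and $H$. To first order, the slopes seen by a bit are then the corrected slopes weighted by $h'(W)$ and $H'(X)$. If many bits are near the borders, these weights are small and the potential behaves like $\Phi$, which is what we want for large $V$. If $h$ is bounded, a small potential forces $\Phi$ to be bounded.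

\section{The potential}\label{sec:potential}

Fix $S$ with \eqref{eq:S}. Recall $r=1+\eta$, so $\frac\eta2\le\ln r\le\eta$, and let $A=\lfloor L/4\rfloor\ge K/5$.

The argument of $h$ should be large only when $V_{\rm int}$ is large. A discount that stayed constant at greater depth would also count the lower border bits, which carry almost no variance. So both weights must return to $0$, and we let them do so with a small constant slope, over the levels up to $A$ (Figure~\ref{fig:slopes}).

\begin{figure}[ht]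
\centering
\begin{tikzpicture}[xscale=1.05,yscale=0.9]
\draw[->] (0,0) -- (10.5,0) node[right] {$j$};
\draw[->] (0,0) -- (0,3.3);
\draw[dotted] (0,1) node[left] {$1$} -- (10,1);
\draw[thick,domain=0:1.6,samples=30] plot (\x,{1.15*exp(3*(\x-1.6))}) -- (2.5,1.15);
\draw[thick] (2.5,1) -- (7.5,1);
\draw[thick,domain=7.5:10,samples=40] plot (\x,{0.85+2.2*exp(3*(\x-10))});
\draw (1.6,0.05) -- (1.6,-0.05) node[below] {$J^*$};
\draw (2.5,0.05) -- (2.5,-0.05) node[below] {$A$};
\draw (7.5,0.05) -- (7.5,-0.05) node[below] {$L-A$};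
\draw (10,0.05) -- (10,-0.05) node[below] {$L$};
\node[above] at (2.05,1.15) {$1+\varepsilon_1$};
\node[left] at (9.9,3.0) {$1+S-\varepsilon_2$};
\end{tikzpicture}
\caption{Slopes, multiplied by $K$, of the fully corrected distance $j\mapsto\frac jK-w^\uparrow(j)-w^\downarrow(L-j)$ of one bit at depth $j$ (schematic). The slope grows geometrically from at most $n^{-4}$ near the upper border $j=0$ and again near the lower border $j=L$. The small offsets $\varepsilon_1,\varepsilon_2$ make both corrections vanish for $A\le j\le L-A$, where the slope is $1$.}\label{fig:slopes}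
\end{figure}

\subsection{The upper weight}
Let $J=\lceil4\ln n/\ln r\rceil$, $s_1=r^{-J}\le n^{-4}$ and $\bar J=\lceil J+1+\ln2/\ln r\rceil$. Then $s_1r^{\bar J-1}\ge2$ and $\bar J\le10\ln n/\eta$, so $\bar J/A\le\frac{50}{\eta c}\le\frac14$; this is the first use of $K\ge c\ln n$. For $\varepsilon\in[0,1]$ consider the continuous function $\zeta(\varepsilon)=\sum_{j=1}^A\big(\min(s_1r^{j-1},1+\varepsilon)-1\big)$. All terms of $\zeta(0)$ are at most $0$ and the first is negative. In $\zeta(1)$ the terms with $j\ge\bar J$ equal $1$ and the others are at least $-1$, so $\zeta(1)\ge(A-\bar J+1)-(\bar J-1)>0$. Choose $\varepsilon_1\in(0,1)$ with $\zeta(\varepsilon_1)=0$ and put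
\[
s_j=\begin{cases}\min(s_1r^{j-1},1+\varepsilon_1),&1\le j\le A,\\ 1,&j>A,\end{cases}\qquad w^\uparrow(j)=\frac1K\sum_{i=1}^j(1-s_i),
\]
and $J^*=\min\{j:s_1r^{j-1}\ge1+\varepsilon_1\}$, so that $J<J^*\le\bar J\le A/4$.

\begin{lemma}\label{lem:upper}
\begin{enumerate}
\item[(a)] $0\le w^\uparrow(j)\le\min(\frac jK,\frac18)$ for all $j$, and $w^\uparrow(j)=0$ for $j\ge A$.
\item[(b)] $w^\uparrow(j)\ge\frac j{2K}$ for $j\le J^*$.
\item[(c)] For $1\le j<J^*$: $s_j\le s_{j+1}\le\min(rs_j,2)$ and $\frac jK-w^\uparrow(j)\le\frac{2s_j}{\eta K}$.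
\item[(d)] $s_j=1+\varepsilon_1$ for $J^*\le j\le A$, and $\varepsilon_1\le\frac{100}{\eta c}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The increments $1-s_j$ are nonincreasing for $1\le j\le A$, so $w^\uparrow$ is concave on $[0,A]$, with $w^\uparrow(0)=0$ and $w^\uparrow(A)=-\zeta(\varepsilon_1)/K=0$. Hence $w^\uparrow\ge0$, and it stays $0$ beyond $A$. The increments are at most $1$, and nonpositive from $J^*$ on, so $w^\uparrow(j)\le\min(j,\bar J)/K$, and $\bar J/K\le A/(4K)\le\frac18$.

(b) The terms $s_i$ with $i<J^*$ form a geometric progression with last term below $2$, so $\sum_{i\le J^*}s_i\le\frac{2r}{r-1}+2\le\frac6\eta\le\frac{J^*}2$, as $J^*>4\ln n/\eta$. This is the claim for $j=J^*$, and $w^\uparrow(j)/j$ is nonincreasing by concavity and $w^\uparrow(0)=0$.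

(c) For $j<J^*$ we have $s_j=s_1r^{j-1}<1+\varepsilon_1$ and $s_{j+1}=\min(rs_j,1+\varepsilon_1)$. Moreover $\frac jK-w^\uparrow(j)=\frac1K\sum_{i\le j}s_i\le\frac r{r-1}\cdot\frac{s_j}K$.

(d) The first claim is the definition of $J^*$. Then $0=\zeta(\varepsilon_1)\ge-J^*+(A-J^*)\varepsilon_1$, so $\varepsilon_1\le\frac{\bar J}{3A/4}\le\frac{2\bar J}A\le\frac{100}{\eta c}$.
\end{proof}

\subsection{The lower weight}
Let $y_k=Sr^{-(k-1)}$ for $k\ge1$, $Y(k)=\sum_{i=1}^ky_i\le2S/\eta$, $\varepsilon_2=Y(A)/A$, $i_0=\lfloor A/2\rfloor\ge K/11$, and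
\[
w^\downarrow(k)=\frac1K\big(Y(k)-\varepsilon_2k\big)\quad(0\le k\le A),\qquad w^\downarrow(k)=0\quad(k\ge A).
\]

\begin{lemma}\label{lem:lower}
\begin{enumerate}
\item[(a)] $0\le w^\downarrow(k)\le\min(\frac{Sk}K,\frac18)$ for all $k$, and $y_{A+1}\le\varepsilon_2\le\frac{10}{\eta c}$.
\item[(b)] $w^\downarrow(k)\ge\frac{2k}{5K}y_k$ for $1\le k\le i_0$, and $y_k\le n^{-3}$ for $k>i_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The function $w^\downarrow$ is concave on $[0,A]$ and vanishes at both ends, so it is nonnegative. It is at most $Y(k)/K$, which is at most $Sk/K$ and at most $\frac{2S}{\eta K}\le\frac2{\eta c}\le\frac18$. The number $\varepsilon_2$ is the average of $y_1\ge\dots\ge y_A\ge y_{A+1}$, and $\varepsilon_2\le\frac{2S}\eta\cdot\frac5K\le\frac{10}{\eta c}$. Both upper bounds use $S\le K/c$.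

(b) We have $r^{-i_0}\le e^{-\eta K/22}\le n^{-4}$ for $c\ge88/\eta$, and $S\le n$; hence $y_k\le Sr^{-i_0}\le n^{-3}$ for $k>i_0$. Summing geometric series, $Y(i_0)\ge(1-r^{-i_0})Y(A)\ge0.95\,Y(A)$. For $k\le i_0$, concavity of $Y$ gives $Y(k)\ge\frac k{i_0}Y(i_0)\ge0.95\frac A{i_0}\varepsilon_2k\ge1.9\,\varepsilon_2k$. So $Kw^\downarrow(k)\ge(1-\frac1{1.9})Y(k)\ge\frac25ky_k$.
\end{proof}

Let $\varepsilon=\max(\varepsilon_1,\varepsilon_2)$; for $c$ large, $\varepsilon\le\eta/8$. Let $\mathcal U$ be the set of bits with $1\le j<J^*$ and $\mathcal L$ the set of bits with $1\le k\le A$. These sets are disjoint because $j+k=L\ge4A$. Put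
\[
W=\sum_iw^\uparrow(j_i),\quad X=\sum_iw^\downarrow(k_i),\quad V_{\mathcal U}=\sum_{\mathcal U}q_i,\quad V_{\rm r}=V_{\rm int}-V_{\mathcal U},\quad Z=\sum_{\mathcal L}q_iy_{k_i}.
\]
By \eqref{eq:ratio}, the possible losses from the geometric slopes are of order $\eta V_{\mathcal U}$ and $\eta Z$. The next inequalities say that $W$ and $X$ dominate these quantities and are in turn dominated by the variance:
\begin{equation}\label{eq:compare}
V_{\mathcal U}\le4W,\qquad W\le2V_{\rm int},\qquad X\le2SV_{\rm r},\qquad Z\le SV,\qquad Z\le5X+n^{-2}.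
\end{equation}
Each is checked bit by bit, using \eqref{eq:q}. On $\mathcal U$, $q\le\frac{2j}K\le4w^\uparrow(j)$. Only bits with $1\le j\le A$ contribute to $W$, and there $w^\uparrow(j)\le\frac jK\le2q$. Only bits of $\mathcal L$ contribute to $X$; they are counted in $V_{\rm r}$ and have $w^\downarrow(k)\le\frac{Sk}K\le2Sq$. The fourth inequality is $y_k\le S$. For the fifth, $qy_k\le\frac{2k}Ky_k\le5w^\downarrow(k)$ if $k\le i_0$, and the bits with $k>i_0$ contribute at most $\frac n4n^{-3}$.

\subsection{The concave transforms}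
The requirements on $h$ come from the upper border, which will cost $1-h'(W)$ up to $n^{-4}$. When $W$ is small, the available gain may be only of order $1/n$ (Example~\ref{ex:border}), so $1-h'(W)$ must be much smaller than $1/n$. When $W$ exceeds a large constant, $V_{\rm int}$ is large by \eqref{eq:compare} and pays for the border, and $h'$ may fall to $0$. The second-order error must be small compared with $1-h'$, so we want $|h''|\le\lambda(1-h')$ with $\lambda/K$ small. A logistic function does all this. Let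
\[
\lambda=\frac{10\ln n}M\ge1,\qquad h(z)=\int_0^z\frac{dt}{1+e^{\lambda(t-M)}}\quad(z\in\mathbb R).
\]
Then $\lambda/K\le\frac{10}{Mc}$, which is the second essential use of $K\ge c\ln n$. The derivative $h'$ is decreasing with values in $(0,1)$, $h'(z)\ge\frac12$ exactly for $z\le M$, and
\begin{equation}\label{eq:h}
\begin{gathered}
0\le h(z)\le\min(z,M+1)\quad(z\ge0),\qquad h'(z)\le e^{-\lambda(z-M)},\qquad 1-h'(z)\le n^{-5}\quad(z\le\tfrac M2),\\
h''=-\lambda h'(1-h'),\qquad|h''(z+t)|\le|h''(z)|\,e^{\lambda|t|}.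
\end{gathered}
\end{equation}
Here $h\le M+\int_M^\infty e^{-\lambda(t-M)}dt=M+\frac1\lambda$, and $1-h'(z)\le e^{\lambda(z-M)}\le e^{-\lambda M/2}=n^{-5}$ for $z\le\frac M2$. The last inequality holds because $(\ln|h''|)'=\lambda(2h'-1)\in[-\lambda,\lambda]$.

For $H$ the requirement is different. The possible loss is $H'(X)\,\eta Z$ with $Z\le5X+n^{-2}$, so $XH'(X)$ must be bounded, and otherwise $H'$ should be as large as possible, to preserve the bonus. Let $H(z)=\ln(1+z)$ for $z\ge0$ and $H(z)=z$ for $z<0$. This function is concave and $C^1$ with Lipschitz derivative, and $0<H'\le1$. For $z\ge0$, $b=\frac1{1+z}$ and almost every $t$,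
\begin{equation}\label{eq:H}
|H''(z+t)|\le b^2(1+|t|)^2\le2b^2e^{|t|}.
\end{equation}
Indeed, for $t\ge0$ the left side is $(1+z+t)^{-2}\le b^2$; for $-z\le t<0$ we have $(1+z-|t|)(1+|t|)=1+z+|t|(z-|t|)\ge1+z$; for $t<-z$ the left side is $0$. The maximum of $(1+|t|)^2e^{-|t|}$ is $4/e<2$.

\subsection{Definition and range of $G$}
The potential is
\[
G=\Phi-h(W)-H(X).
\]

\begin{lemma}\label{lem:G}
In every state $0\le G\le\Phi\le n$. In every state with $G\le\frac14$,
\[
\Pr(x=1^n)\ge\rho:=e^{-2(M+3)}\qquad\text{and}\qquad\mathbb EG'\le2M .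
\]
\end{lemma}

\begin{proof}
Since $W,X\ge0$, we have $h(W),H(X)\ge0$ and $G\le\Phi$. Write
\[
G=\sum_i\Big(\frac{j_i}K-w^\uparrow(j_i)-w^\downarrow(k_i)\Big)+\big(W-h(W)\big)+\big(X-H(X)\big).
\]
The last two terms are nonnegative. So is each summand: if $j\le A$, then $w^\downarrow=0$ and $w^\uparrow\le\frac jK$; if $k\le A$, then $w^\uparrow=0$ and $w^\downarrow\le\frac18\le\frac jK$, because $j\ge\frac34L$; otherwise both weights vanish.

Let $G\le\frac14$. Each summand is at most $\frac14$, and at each bit at most one weight is nonzero and it is at most $\frac18$, so $\frac{j_i}K\le\frac38$ for all $i$. Hence all heights exceed $A$, $X=0$, $1-p_i\le\frac12$, and $\Phi=G+h(W)\le M+\frac54$. Since $1-t\ge e^{-2t}$ on $[0,\frac12]$ and $\sum(1-p_i)=1+\Phi$, we get $\prod p_i\ge e^{-2(1+\Phi)}\ge\rho$. Further, $\Phi$ increases only through bits with $\sigma_i=-1$, by $\frac1K$ each, and $\Pr(\sigma_i=-1)\le q_i\le1-p_i$. So $\mathbb EG'\le\mathbb E\Phi'\le\Phi+\frac{1+\Phi}K\le2M$.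
\end{proof}

\section{The drift of $G$}\label{sec:driftG}

\begin{proposition}\label{prop:drift}
Assume \eqref{eq:S} and let $c_1=\eta^2/64$. In every state with $G>\frac14$,
\[
K\,\mathbb E[G-G']\ge c_1\min\big\{SG/n,\ \sqrt{G/n}\big\}.
\]
\end{proposition}

The term $SG/n$ is the drift of the frozen model. The term $\sqrt{G/n}$ is the price of the damping: if $X>1$, then $H'(X)S$ is only of order $1/V_{\rm r}$, the drift is of order $\ell/V_{\rm r}+V_{\rm r}$, and this can be as small as $\sqrt\ell$. The proof occupies the rest of this section. Let $a=h'(W)$ and $b=H'(X)=\frac1{1+X}$.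

\subsection{Decomposition}
The bits on the gentle slopes $\varepsilon_1,\varepsilon_2$ may carry a variance that $W$ and $X$ do not control, so a Taylor expansion of their contribution is not available. We split that contribution off and bound it by the Lipschitz property; it costs $O(\varepsilon\sqrt V)$, which is small against the gain $\beta V$.

We have $W'\ge W+\Delta+\Delta_{\rm lin}$, where:
\begin{itemize}
\item $\Delta$ is the exact change of $W$ caused by the bits of $\mathcal U$, namely $-(1-s_j)/K$ if $\sigma=1$ and $(1-s_{j+1})/K$ if $\sigma=-1$, and by the upper border bits, namely $(1-s_1)/K$ if $\sigma=-1$;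
\item $\Delta_{\rm lin}=\frac{\varepsilon_1}K\sum_{J^*\le j_i\le A}\sigma_i$. This is the exact change for these bits, except for $j=A$, $\sigma=-1$, where the true change is $0\ge-\varepsilon_1/K$.
\end{itemize}
Bits with $j>A$ do not change $W$. In the same way $X'\ge X+\Delta^*+\Delta^*_{\rm lin}$, where:
\begin{itemize}
\item to $\Delta^*$ a bit of $\mathcal L$ contributes $y_{k+1}/K$ if $\sigma=1$ and $-y_k/K$ if $\sigma=-1$, and a lower border bit contributes $S/K$ if $\sigma=1$;
\item $\Delta^*_{\rm lin}=-\frac{\varepsilon_2}K\big(\sum_{\mathcal L}\sigma_i+\#\{\text{lower border bits with }\sigma_i=1\}\big)$. The sum of the two parts is exact, except for $k=A$, $\sigma=1$, where the true change is $0\ge(y_{A+1}-\varepsilon_2)/K$.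
\end{itemize}
Since $h$ and $H$ are increasing and $1$-Lipschitz on $\mathbb R$, we have $h(W')\ge h(W+\Delta)-|\Delta_{\rm lin}|$ and $H(X')\ge H(X+\Delta^*)-|\Delta^*_{\rm lin}|$. Therefore
\begin{equation}\label{eq:decomp}
\mathbb E[G-G']\ge\Lambda-R-R^*-\mathbb E|\Delta_{\rm lin}|-\mathbb E|\Delta^*_{\rm lin}|,
\end{equation}
with the first-order term $\Lambda=\mathbb E[\Phi-\Phi']+a\,\mathbb E\Delta+b\,\mathbb E\Delta^*$ and the remainders
\[
R=\mathbb E\big[h(W)+a\Delta-h(W+\Delta)\big],\qquad R^*=\mathbb E\big[H(X)+b\Delta^*-H(X+\Delta^*)\big].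
\]

\emph{Linear errors.} The interior bits in $\Delta_{\rm lin}$, and those in $\Delta^*_{\rm lin}$, lie outside $\mathcal U$, so their $q_i$ sum to at most $V_{\rm r}$. For such a set, $\mathbb E|\sum\sigma_i|$ is at most $\mathbb E\sum I_i\le2V_{\rm r}$ and, by Lemma~\ref{lem:step}(d), at most $\sqrt{2V_{\rm r}}$. At the lower border $\Pr(\sigma_i=1)\le2q_0$. Hence
\begin{equation}\label{eq:lin}
K\big(\mathbb E|\Delta_{\rm lin}|+\mathbb E|\Delta^*_{\rm lin}|\big)\le4\varepsilon\min\big(V_{\rm r},\sqrt{V_{\rm r}}\big)+2\varepsilon\ell .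
\end{equation}

\emph{First-order term.} $K\Lambda$ is a sum of one-bit drifts \eqref{eq:onebit}, with slopes $(1-a)+as_j$ at the upper border and on $\mathcal U$, slopes $1+by$ on $\mathcal L$ and at the lower border, and slope $1$ elsewhere. A constant slope $t$ gives $2qBt$, and \eqref{eq:ratio} applies to $s_j$ by Lemma~\ref{lem:upper}(c) and to $y$ by $y_k=ry_{k+1}$. The contributions are
\begin{equation}\label{eq:first}
\begin{array}{ll}
\text{upper border, in total:}&\ge-(1-a)-as_1,\\[2pt]
\text{each bit of }\mathcal U:&\ge q\,[\,2B(1-a)+as_j(2B-\eta)\,],\\[2pt]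
\text{each bit of }\mathcal L:&\ge q\,[\,2B+by_{k+1}(2B-\eta)\,],\\[2pt]
\text{each other interior bit:}&=2qB,\\[2pt]
\text{lower border, in total:}&\ge\ell\,(1+bS).
\end{array}
\end{equation}

\emph{Remainders.} Taylor's formula with integral remainder, valid for $C^1$ functions $F$ with Lipschitz derivative, reads $F(z)+F'(z)t-F(z+t)=-t^2\int_0^1(1-\vartheta)F''(z+\vartheta t)\,d\vartheta$. By \eqref{eq:h}, $R\le\frac12\lambda a(1-a)\,\mathbb E[\Delta^2e^{\lambda|\Delta|}]$. Since $0\le s_j\le2$, we have $|\Delta|\le\frac1K\sum I_i$, summed over $\mathcal U$ and the upper border. Lemma~\ref{lem:moments} with $\delta=\frac1K$, $\nu=\lambda$, $\mu=\frac2K(V_{\mathcal U}+1)$ gives $3\delta\mu+9\mu^2\le42(V_{\mathcal U}+1)^2/K^2$, so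
\begin{equation}\label{eq:R}
KR\le21\,a(1-a)\,\frac\lambda K\,(V_{\mathcal U}+1)^2\,e^{6(\lambda/K)(V_{\mathcal U}+1)},\qquad\frac\lambda K\le\frac{10}{Mc}.
\end{equation}
Next, $|\Delta^*|\le U:=\frac1K\big(\sum_{\mathcal L}y_{k_i}I_i+S\sum_{\text{lower border}}I_i\big)$, with $\delta=\frac SK\le\frac1c$ and
\[
\mu:=\mathbb EU=\tfrac2K(Z+S\ell).
\]
By \eqref{eq:H}, $R^*\le b^2\,\mathbb E[U^2e^U]$, and Lemma~\ref{lem:moments} with $\nu=1$ gives
\begin{equation}\label{eq:Rstar}
KR^*\le6b^2(Z+S\ell)\big(\tfrac1c+3\mu\big)e^{3\mu}.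
\end{equation}

We now distinguish whether the guaranteed bias $\beta$ pays for the geometric slopes.

\subsection{Bounded variance: $\beta\ge\eta$}
Here $2+8\sqrt V\le1/\eta$, so $V\le V_\eta:=\frac1{64\eta^2}$. Since $2B-\eta\ge B\ge\beta$ and $\sum_{\mathcal L}qy_{k+1}=Z/r$, \eqref{eq:first} gives
\[
K\Lambda\ge-(1-a)-s_1+\beta(1-a)V_{\mathcal U}+a\beta\sum_{\mathcal U}qs_j+2\beta V_{\rm r}+\frac{b\beta}rZ+\ell(1+bS).
\]
The loss $1-a$ at the upper border is either negligible or paid by the interior:
\[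
-(1-a)+\beta(1-a)(V_{\mathcal U}+V_{\rm r})\ge(1-a)-2n^{-5}.
\]
If $W\le\frac M2$, this holds because $1-a\le n^{-5}$. If $W>\frac M2$, then $V_{\rm int}\ge\frac W2>2500$ by \eqref{eq:compare}, and $\beta V_{\rm int}\ge V_{\rm int}/(2+8\sqrt{V_{\rm int}+1})\ge\frac1{10}\sqrt{V_{\rm int}}\ge2$. This step uses at most $\beta V_{\rm r}$ of the term $2\beta V_{\rm r}$, and $\beta V_{\rm r}\ge\eta V_{\rm r}$ remains.

The errors are small because $V$ is bounded. By \eqref{eq:R} and $V_{\mathcal U}\le V_\eta$, $KR\le\frac12(1-a)$ for $c$ large. By $Z\le SV$, $\mu\le\frac2c(V_\eta+1)$, so $6(\frac1c+3\mu)e^{3\mu}\le\frac\eta8$ for $c$ large, and \eqref{eq:Rstar} gives $KR^*\le\frac{b\eta}8Z+\frac18bS\ell$; the first summand is at most $\frac{b\beta}rZ$. In \eqref{eq:lin}, $4\varepsilon V_{\rm r}\le\frac\eta2V_{\rm r}$ and $2\varepsilon\ell\le\frac14\ell$. With $s_1+2n^{-5}\le2n^{-4}$, \eqref{eq:decomp} yields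
\begin{equation}\label{eq:case1}
K\,\mathbb E[G-G']\ge\tfrac12(1-a)+a\eta\sum_{\mathcal U}qs_j+\tfrac\eta2V_{\rm r}+\tfrac12\ell(1+bS)-2n^{-4}.
\end{equation}
If $a<\frac12$, the right side is at least $\frac15\ge\frac15\sqrt{G/n}$.

Let $a\ge\frac12$, that is $W\le M$. We compare $G$ with the four positive terms of \eqref{eq:case1}. Since $1-h'$ is increasing, $W-h(W)=\int_0^W(1-h')\le M(1-a)$, and $G\le\sum_i(\frac{j_i}K-w^\uparrow(j_i))+W-h(W)$. To the sum, upper border bits contribute $0$ and lower border bits at most $1$ each. Interior bits have $\frac1K\le2q$ by \eqref{eq:q}; so a bit of $\mathcal U$ contributes at most $\frac{2s_j}{\eta K}\le\frac4\eta qs_j$ by Lemma~\ref{lem:upper}(c), and any other interior bit at most $1\le2Kq$. Therefore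
\[
G\le M(1-a)+\frac4\eta\sum_{\mathcal U}qs_j+2KV_{\rm r}+N .
\]
One of these four terms is at least $G/4$. Let $\Pi$ be the sum of the positive terms in \eqref{eq:case1}.
\begin{enumerate}
\item[(i)] If $1-a\ge\frac G{4M}$, then $\Pi\ge\frac G{8M}\ge\frac1{8M}\cdot\frac{SG}n$, as $S\le n$.
\item[(ii)] If $\sum_{\mathcal U}qs_j\ge\frac{\eta G}{16}$, then $\Pi\ge\frac{\eta^2G}{32}\ge\frac{\eta^2}{32}\cdot\frac{SG}n$.
\item[(iii)] If $V_{\rm r}\ge\frac G{8K}$, then $\Pi\ge\frac{\eta G}{16K}\ge\frac\eta{16}\cdot\frac{SG}n$. This is where $SK\le n$ is used.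
\item[(iv)] If $N\ge\frac G4$, then $\ell\ge\frac G{8n}$. If $X\le1$, then $b\ge\frac12$ and $\Pi\ge\frac14\ell S\ge\frac1{32}\cdot\frac{SG}n$. If $X>1$, then $b\ge\frac1{2X}\ge\frac1{4SV_{\rm r}}$ by \eqref{eq:compare}, and the inequality of arithmetic and geometric means gives $\Pi\ge\frac\ell{8V_{\rm r}}+\frac\eta2V_{\rm r}\ge\frac12\sqrt{\eta\ell}\ge\frac12\sqrt{\eta/8}\,\sqrt{G/n}$.
\end{enumerate}
In all cases $\Pi\ge2c_1\min\{SG/n,\sqrt{G/n}\}$. As $G>\frac14$ and $S\ge1$, the minimum is at least $\frac1{4n}$, so $2n^{-4}$ is at most $c_1$ times the minimum for $n$ large. This proves the proposition when $\beta\ge\eta$.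

\subsection{Large variance: $\beta<\eta$}
Here $2+8\sqrt V>10^6$, so $\sqrt V>10^5$, $V_{\rm int}\ge\frac V2$ and $\beta\ge\frac1{10\sqrt V}$. The plan is to show that the corrections cost only a constant, so that the drift of order $\sqrt V$ of $\Phi$ survives. By \eqref{eq:first} with $s_j\le2$ and $y_{k+1}\le y_k$,
\[
K\Lambda\ge-1+2\beta(1-a)V_{\mathcal U}-2a\eta V_{\mathcal U}+2\beta V_{\rm r}-b\eta Z+\ell(1+bS),
\]
and the choice of $H$ gives $bZ\le\frac{5X+n^{-2}}{1+X}\le5$, so $b\eta Z\le1$. If $W\ge2M$, then $a\le e^{-\lambda M}=n^{-10}$, so $2a\eta V_{\mathcal U}\le1$ and $2(1-a)\ge1$, and the $\beta$-terms sum to at least $\beta V_{\rm int}\ge\frac1{20}\sqrt V$. If $W<2M$, then $V_{\mathcal U}\le8M$, so $2\eta V_{\mathcal U}\le1$, $V_{\rm r}\ge V-1-8M\ge\frac V2$ and $2\beta V_{\rm r}\ge\frac1{10}\sqrt V$. In both cases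
\[
K\Lambda\ge\tfrac1{20}\sqrt V-3+\ell(1+bS).
\]

\emph{$KR\le1$.} If $W\le2M$, then $V_{\mathcal U}\le8M$ and \eqref{eq:R} gives the claim for $c$ large. If $W>2M$, then $V_{\mathcal U}+1\le5W$, $a\le e^{-\lambda(W-M)}\le e^{-\lambda W/2}$, and the exponent in \eqref{eq:R} is at most $30\lambda W/K\le\lambda W/4$. So $KR\le525\,W^2e^{-\lambda W/4}$. This is decreasing in $W$ for $W\ge8/\lambda$, hence at most its value $2100M^2n^{-5}\le1$ at $W=2M$.

\emph{$KR^*\le2+\frac14bS\ell$.} If $X\le30$, then $Z\le151$ and $\mu\le\frac{302}K+\frac2c$, so $(\frac1c+3\mu)e^{3\mu}\le\frac1{24}$ for $c$ large. With $b^2Z\le5$ and $b^2S\ell\le bS\ell$, \eqref{eq:Rstar} gives $KR^*\le\frac14(5+bS\ell)$.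

If $X>30$, then $\mu$ may be large and the factor $e^{3\mu}$ in \eqref{eq:Rstar} is useless, so we separate the event that $X$ loses half its value. On $\{\Delta^*\ge-X/2\}$ we have $|H''|\le(1+X/2)^{-2}\le4b^2$ between $X$ and $X+\Delta^*$, so $H(X)+b\Delta^*-H(X+\Delta^*)\le2b^2U^2$. On $\{\Delta^*<-X/2\}$ the same quantity is at most $H(X)-H(X+\Delta^*)\le|\Delta^*|\le U$, and $U>X/2$. Thus $R^*\le2b^2\,\mathbb EU^2+\mathbb E[U\mathbf 1_{U>X/2}]$. For the first part, Lemma~\ref{lem:moments}, $bZ\le5$ and $bS\ell/K\le\frac1c$ give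
\[
2Kb^2(\delta\mu+\mu^2)\le\tfrac4c(5+bS\ell)+\tfrac{16}K\big(b^2Z^2+b^2S^2\ell^2\big)\le\tfrac{20}c+\tfrac{400}K+\tfrac{20}c\,bS\ell\le1+\tfrac18bS\ell .
\]
For the second part, $K\,\mathbb E[U\mathbf 1_{U>X/2}]\le Ke^{-X/2}\,\mathbb E[Ue^U]\le3K\mu\,e^{3\mu-X/2}$. Here $3K\mu\le6(5X+1+S\ell)$ and $3\mu\le\frac{30X+6}K+\frac6c\le0.04X+0.1$ for $c$ large, so the second part is at most $7(5X+1)e^{-0.46X}+7S\ell e^{-0.46X}$. The functions $7(5X+1)e^{-0.46X}$ and $56(1+X)e^{-0.46X}$ are decreasing for $X\ge30$ and below $1$ at $X=30$, where $e^{-13.8}<2\cdot10^{-6}$. So the second part is at most $1+\frac18\frac{S\ell}{1+X}=1+\frac18bS\ell$.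

By \eqref{eq:decomp} and \eqref{eq:lin}, with $V_{\rm r}\le V$, $4\varepsilon\le\frac1{40}$ and $2\varepsilon\le1$,
\[
K\,\mathbb E[G-G']\ge\tfrac{\sqrt V}{20}-3+\ell(1+bS)-1-2-\tfrac14bS\ell-\tfrac{\sqrt V}{40}-2\varepsilon\ell\ge\tfrac{\sqrt V}{40}-6\ge1\ge\sqrt{G/n}.
\]
This completes the proof of Proposition~\ref{prop:drift}. \qed

\section{Sampling the optimum}\label{sec:hitting}

The target $\{G\le\frac14\}$ is not absorbing, and a visit yields $1^n$ only with constant probability $\rho$. But after a failed visit $G$ is bounded in expectation, so the next visit comes soon.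

\begin{proposition}\label{prop:hit}
There is an absolute constant $C_1$ such that, under \eqref{eq:S}, from any state with $\Phi=\Phi_0$ the expected number of iterations until $1^n$ is sampled is at most
\[
C_1\Big[\frac{nK}S\ln(2+\Phi_0)+K\sqrt{n(1+\Phi_0)}\Big].
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:drift} with $f=G$, $z_0=\frac14$ and $d(z)=\frac{c_1}K\min\{Sz/n,\sqrt{z/n}\}$. Since $\frac1{d(z)}\le\frac K{c_1}\big(\frac n{Sz}+\sqrt{n/z}\big)$, for $z\ge\frac14$
\[
g(z)\le\frac K{c_1}\Big[\frac nS+\frac12\sqrt n+\frac nS\ln(4z)+2\sqrt{nz}\Big],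
\]
and $g(z)\le g(\frac14)$ for $z<\frac14$. Hence $g(z)\le C'[\frac{nK}S\ln(2+z)+K\sqrt{n(1+z)}]$ for all $z\ge0$, with an absolute $C'$.

Let the algorithm run forever, iteration $t=0,1,\dots$ sampling from the state of index $t$. Let $\theta_0$ be the first index with $G\le\frac14$, and $\theta_{m+1}$ the first index after $\theta_m$ with $G\le\frac14$. Let $\mathcal F_{\theta_m}$ be the history of states and samples up to the state of index $\theta_m$, before sampling from it. Then $\mathbb E\theta_0\le g(\Phi_0)$, because $G\le\Phi$. By the Markov property, Lemma~\ref{lem:drift}, Jensen's inequality for the concave increasing $g$, and Lemma~\ref{lem:G},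
\[
\mathbb E[\theta_{m+1}-\theta_m\mid\mathcal F_{\theta_m}]\le1+\mathbb E[g(G_{\theta_m+1})\mid\mathcal F_{\theta_m}]\le1+g(2M)=:Q .
\]
Let $E_m$ be the event that none of the iterations $\theta_0,\dots,\theta_m$ samples $1^n$, and $E_{-1}$ the sure event. Then $E_{m-1}\in\mathcal F_{\theta_m}$, and Lemma~\ref{lem:G} gives $\Pr(E_m)\le(1-\rho)\Pr(E_{m-1})$. The length $\theta_{m+1}-\theta_m$ depends on the samples of iteration $\theta_m$, and so does $E_m$; we avoid this dependence by $E_m\subseteq E_{m-1}$, which gives $\mathbb E[(\theta_{m+1}-\theta_m)\mathbf 1_{E_m}]\le Q\Pr(E_{m-1})\le Q(1-\rho)^m$. The number of iterations until $1^n$ is sampled is at most $1+\theta_0+\sum_{m\ge0}(\theta_{m+1}-\theta_m)\mathbf 1_{E_m}$, so its expectation is at most $1+g(\Phi_0)+Q/\rho$. Since $M$ and $\rho$ are absolute constants, the bound on $g$ finishes the proof.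
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $S=\ln n$. The conditions $S\le K/c$ and $SK\le n$ of \eqref{eq:S} are exactly $c\ln n\le K\le n/\ln n$. As $\Phi_0\le n$, Proposition~\ref{prop:hit} bounds the expected number of iterations by $C_1[nK\frac{\ln(n+2)}{\ln n}+K\sqrt{n(n+1)}]=O(nK)$, and each iteration uses two evaluations.
\end{proof}

\section{The bound $n\sqrt K+n\ln n$}\label{sec:strong}

With the largest admissible $S=\min\{K/c,n/K\}$, the first term in Proposition~\ref{prop:hit} is $O((n+K^2)\ln n)$. The bottleneck is the second term, which is $nK$ for $\Phi_0=n$ but only $n\sqrt K$ for $\Phi_0=O(n/K)$. So it suffices to bring $\Phi$ down to $O(n/K)$ within $O(n\sqrt K)$ iterations. In this phase the drift will exceed a large constant, so the loss at the upper border needs no correction.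

The weakness of $G$ was that the fixed growth rate $\eta$ had to be damped away when the bias fell below it. Now we let the growth rate $\gamma$ of the slopes follow the guaranteed bias, $\gamma\approx1/\sqrt V$. A bonus of total size $1$ spread over $1/\gamma$ levels has slope about $\gamma K$ at the lower border, and the drift becomes of order $\sqrt V+\ell K/\sqrt V\ge\sqrt{\ell K}$, a gain of $\sqrt K$ over the $\sqrt\ell$ of Proposition~\ref{prop:drift}. The new difficulty is that $V$ changes, and a change of $V$ alters the potential of all bits at once.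

\subsection{The potential $\Gamma$}
For the current state let $v=10^6+V$ and $\gamma=\frac1{400\sqrt v}\le2.5\cdot10^{-6}$. For real $k\in[0,L]$ and $v>0$ let
\[
\psi(k,v)=\frac{1-k/L}{1+\gamma k},\qquad\chi(k)=v\,\partial_v\psi(k,v),\qquad\Gamma=\Phi+\sum_i\psi(k_i,v),
\]
and $\hat y_k=K\big(\psi(k-1,v)-\psi(k,v)\big)$ for $1\le k\le L$. The functions $\chi$ and $\hat y$ are always taken at the $v$ of the current state. Since $0\le\psi(k,v)\le\frac jL$, we have $\Phi\le\Gamma\le2.1\,\Phi$.

\begin{lemma}\label{lem:psi}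
Write $u=\gamma k$.
\begin{enumerate}
\item[(a)] $\hat y_{k+1}\le\hat y_k\le(1+2\gamma)\hat y_{k+1}$, $\ \frac12\gamma K\le\hat y_1\le1.1(1+\gamma K)$, and $\hat y_L\le1.1$.
\item[(b)] $\psi(k,v)$ is concave in $v$; $\chi(k)=(1-\frac kL)\frac u{2(1+u)^2}\ge0$ and $\chi(0)=\chi(L)=0$.
\item[(c)] For an interior bit, $q\ge\frac jK\cdot\frac kK$, $\ q\hat y_k\ge\frac jK\cdot\frac u{(1+u)^2}$ and $\chi(k)\le0.51\,q\hat y_k$.
\item[(d)] $|\chi(k)-\chi(k-1)|\le\frac{\hat y_k}{2K}$ for $1\le k\le L$, and $|\chi(k+1)-2\chi(k)+\chi(k-1)|\le\frac{4\gamma\hat y_k}K$ for $1\le k<L$.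
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $\psi(k,v)=\frac{1+1/(\gamma L)}{1+\gamma k}-\frac1{\gamma L}$ we get $\hat y_k=\frac KL\cdot\frac{1+\gamma L}{(1+\gamma(k-1))(1+\gamma k)}$. Hence $\hat y_k/\hat y_{k+1}=\frac{1+\gamma(k+1)}{1+\gamma(k-1)}\in[1,1+2\gamma]$, $\hat y_1=\frac KL\cdot\frac{1+\gamma L}{1+\gamma}$ and $\hat y_L=\frac KL\cdot\frac1{1+\gamma(L-1)}$, and $K/L\le1.1$.

(b) We have $\frac1{1+u}=1-\frac{k/400}{\sqrt v+k/400}$, a concave nondecreasing function of $\sqrt v$, which is concave in $v$. The formula for $\chi$ follows from $\partial_vu=-\frac u{2v}$.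

(c) We have $p\ge\frac kK$ and $1-p\ge\frac jK$, and $\hat y_k\ge\frac{K\gamma}{(1+u)^2}$ by the formula in (a); multiply. Since $1-\frac kL=\frac KL\cdot\frac jK$, this gives $\chi(k)\le\frac K{2L}q\hat y_k\le0.51\,q\hat y_k$.

(d) Differentiating in $k$, and using $\frac d{du}\frac u{(1+u)^2}=\frac{1-u}{(1+u)^3}$ and $\frac d{du}\frac{1-u}{(1+u)^3}=\frac{2u-4}{(1+u)^4}$,
\begin{align*}
-\partial_k\psi&=\frac1L\cdot\frac1{1+u}+\Big(1-\frac kL\Big)\frac\gamma{(1+u)^2},\\
2\,\partial_k\chi&=-\frac1L\cdot\frac u{(1+u)^2}+\Big(1-\frac kL\Big)\frac{\gamma(1-u)}{(1+u)^3},\\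
2\,\partial_k^2\chi&=-\frac{2\gamma}L\cdot\frac{1-u}{(1+u)^3}+\Big(1-\frac kL\Big)\frac{\gamma^2(2u-4)}{(1+u)^4}.
\end{align*}
Comparing term by term, with $|1-u|\le1+u$ and $|2u-4|\le4(1+u)$, gives $|\partial_k\chi|\le\frac12(-\partial_k\psi)$ and $|\partial_k^2\chi|\le2\gamma(-\partial_k\psi)$. Integrating the first over $[k-1,k]$ gives the first claim. The second difference equals $\int_{-1}^1(1-|t|)\,\partial_k^2\chi(k+t)\,dt$, which is at most $2\gamma\big(\psi(k-1,v)-\psi(k+1,v)\big)=2\gamma(\hat y_k+\hat y_{k+1})/K\le4\gamma\hat y_k/K$ in absolute value.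
\end{proof}

\subsection{The drift of $\Gamma$}
Let $\hat Z=\sum_{\rm interior}q_i\hat y_{k_i}\le\hat y_1V$.

\begin{proposition}\label{prop:Gamma}
In every state,
\[
K\,\mathbb E[\Gamma-\Gamma']\ge0.1\sqrt v+0.03\,\frac{\hat Z}{\sqrt v}+\frac1{50}\sqrt{\ell K}-300 .
\]
\end{proposition}

\begin{proof}
Let $B^*=\max_iB_i$. By Lemma~\ref{lem:step}, $B_i\ge\frac34B^*$ and $B_i\ge\beta\ge\frac1{9\sqrt v}$, the latter because $2+8\sqrt V\le9\sqrt v$. Let $\Delta V=V'-V=v'-v$ and $\Delta\chi=\sum_i(\chi(k_i')-\chi(k_i))$. We move the bits first and change $v$ afterwards. By concavity in $v$, $\psi(k_i',v')-\psi(k_i',v)\le\frac{\Delta V}v\chi(k_i')$, hence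
\[
K\,\mathbb E[\Gamma-\Gamma']\ge K\,\mathbb E\Big[\Phi-\Phi'+\sum_i\big(\psi(k_i,v)-\psi(k_i',v)\big)\Big]-\frac Kv\,\mathbb E[\Delta V]\sum_i\chi(k_i)-\Xi,
\]
with the cross term $\Xi=\frac Kv\,\mathbb E|\Delta V\,\Delta\chi|$. The first term will gain a multiple of $B_i\hat Z$ and the second will lose a multiple of $B^*\hat Z$. A lower bound on the bias alone cannot compare them; this is where Lemma~\ref{lem:step}(c) is needed.

\emph{Frozen $v$.} We use \eqref{eq:onebit} with slopes $1+\hat y$. The upper border loses at most $1+\hat y_L\le3$, and the lower border gains at least $\ell\hat y_1$. By \eqref{eq:ratio} with $2\gamma$ in place of $\eta$, an interior bit gains at least $2qB+q\hat y_{k+1}(2B-2\gamma)$. Now $2\gamma=\frac1{200\sqrt v}\le0.045B^*$, $2B\ge1.5B^*$ and $\hat y_{k+1}\ge\hat y_k/(1+5\cdot10^{-6})$, so the interior gains at least $\frac2{9\sqrt v}V_{\rm int}+1.44B^*\hat Z$. As $V_{\rm int}\ge v-10^6-1$ and $\sqrt v\ge10^3$, we have $\frac2{9\sqrt v}V_{\rm int}\ge\frac29\sqrt v-223$.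

\emph{Change of $v$.} A move $\sigma=\pm1$ changes $q=p(1-p)$ by exactly $(1-2p)\frac\sigma K-\frac1{K^2}$. For an inward move from a border this equals $\frac{L-1}{K^2}\in[0,\frac1K]$. Since $\mathbb E\sigma_i=2q_iB_i$, we get $K\,\mathbb E\Delta V\le2B^*V+2$. By Lemma~\ref{lem:psi}(b),(c), $0\le\sum\chi(k_i)\le0.51\hat Z$. With $V\le v$ and $\frac1v\le\frac{10^{-3}}{\sqrt v}\le0.009B^*$, the loss is at most $\hat Z(1.02B^*+\frac{1.02}v)\le1.03B^*\hat Z$. The summand $10^6$ in $v$ makes $\frac1v$ negligible here, at the price of the constant $223$ above.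

\emph{Cross term.} Write $\Delta V=\Delta_1-\Delta_2+\Delta_3$ with $\Delta_1=\frac1K\sum_{\rm interior}(1-2p_i)\sigma_i$, $\Delta_2=\frac1{K^2}\sum_{\rm interior}I_i$ and $0\le\Delta_3\le\frac1K\sum_{\rm border}I_i$. Lemma~\ref{lem:step}(d) gives $\mathbb E\Delta_1^2\le\frac{2V}{K^2}$, and Lemma~\ref{lem:moments} gives $\mathbb E\Delta_2^2\le\frac{2V+4V^2}{K^4}$ and $\mathbb E\Delta_3^2\le\frac6{K^2}$. Since $2V+2V/K^2+6\le5v$, we obtain $\mathbb E(\Delta V)^2\le3\big(\frac{5v}{K^2}+\frac{4v^2}{K^4}\big)$, so $\sqrt{\mathbb E(\Delta V)^2}\le4\big(\frac{\sqrt v}K+\frac v{K^2}\big)$.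

Write $\Delta\chi=F(\sigma)=\sum_iF_i(\sigma_i)$, where $F_i(s)$ is the change of $\chi$ at bit $i$ under the (capped) move $s$. By Lemma~\ref{lem:step}(d), $\mathbb E(\Delta\chi)^2\le2\,\mathbb EF(\tau)^2$, and $F(\tau)$ has independent terms. We apply Lemma~\ref{lem:psi}(d). For an interior bit, $\mathbb EF_i(\tau_i)^2\le q\frac{\hat y_{k+1}^2+\hat y_k^2}{4K^2}\le\frac{\hat y_1q\hat y_k}{2K^2}$, and $\mathbb EF_i(\tau_i)$ is $q$ times a second difference, at most $\frac{4\gamma q\hat y_k}K$ in absolute value. The bits at one border move with total rate at most $1$, by at most $\frac{\hat y_1}{2K}$ (lower) or $\frac{\hat y_L}{2K}\le\frac{0.55}K$ (upper). So $F(\tau)$ has variance at most $\frac1{2K^2}(\hat y_1\hat Z+\hat y_1^2+1)$ and absolute mean at most $\frac1K(4\gamma\hat Z+\frac12\hat y_1+1)$, and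
\[
\sqrt{\mathbb E(\Delta\chi)^2}\le\frac1K\Big[\sqrt{\hat y_1\hat Z}+2\hat y_1+3+6\gamma\hat Z\Big].
\]
By the Cauchy--Schwarz inequality,
\[
\Xi\le4\Big(\frac1{K\sqrt v}+\frac1{K^2}\Big)\Big[\sqrt{\hat y_1\hat Z}+2\hat y_1+3+6\gamma\hat Z\Big].
\]
Let $K\ge2000$, and note $\hat y_1\le1.1+3\cdot10^{-6}K$. The terms are bounded as follows:
\begin{itemize}
\item $\frac4{K\sqrt v}\sqrt{\hat y_1\hat Z}\le\frac{2(\hat Z+\hat y_1)}{K\sqrt v}\le0.001\frac{\hat Z}{\sqrt v}+1$;
\item $\frac4{K^2}\sqrt{\hat y_1\hat Z}\le\frac4{K^2}\hat y_1\sqrt v\le\frac{4.4}{K^2}\big(\sqrt v+\frac K{400}\big)\le0.001\sqrt v+1$, by $\hat Z\le\hat y_1V$;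
\item the prefactor is at most $\frac8K$, and $\frac8K(2\hat y_1+3)\le1$ and $\frac8K\cdot6\gamma\hat Z=\frac{48}{400K}\cdot\frac{\hat Z}{\sqrt v}\le0.001\frac{\hat Z}{\sqrt v}$.
\end{itemize}
So $\Xi\le0.002\frac{\hat Z}{\sqrt v}+0.001\sqrt v+3$.

\emph{Total.} Since $(1.44-1.03)B^*\ge\frac{0.41}{9\sqrt v}\ge\frac{0.045}{\sqrt v}$, the three parts give
\[
K\,\mathbb E[\Gamma-\Gamma']\ge0.2\sqrt v+\ell\hat y_1+0.03\frac{\hat Z}{\sqrt v}-300 .
\]
Finally $\ell\hat y_1\ge\frac12\ell\gamma K=\frac{\ell K}{800\sqrt v}$, and $0.1\sqrt v+\frac{\ell K}{800\sqrt v}\ge2\sqrt{\ell K/8000}\ge\frac1{50}\sqrt{\ell K}$.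
\end{proof}

It remains to express this bound through $\Phi$. The distance $\Phi$ sits either at the lower border, where the term $\sqrt{\ell K}$ sees it, or in the interior, where $V$ and $\hat Z$ see it.

\begin{lemma}\label{lem:xi}
Let $K\le n^{2/3}$ and $C_2=10^{16}$. In every state with $\Phi\ge C_2n/K$,
\[
K\,\mathbb E[\Gamma-\Gamma']\ge6\cdot10^{-6}\sqrt\xi,\qquad\xi:=\Phi K/n\in[C_2,K].
\]
\end{lemma}

\begin{proof}
Since $300\le3\cdot10^{-6}\sqrt\xi$, it suffices to show that the positive terms in Proposition~\ref{prop:Gamma} sum to at least $9\cdot10^{-6}\sqrt\xi$. If $N\ge\Phi/2$, then $\ell\ge\frac\Phi{4n}$ and $\frac1{50}\sqrt{\ell K}\ge\frac1{100}\sqrt\xi$. If $v\ge\xi$, then $0.1\sqrt v\ge0.1\sqrt\xi$. Otherwise $v<\xi\le K$ and $\sum_{\rm interior}\frac{j_i}K\ge\Phi-N\ge\frac\Phi2$. By Lemma~\ref{lem:psi}(c), each interior bit has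
\[
q(1+\hat y_k)\ge\frac jK\Big[\frac kK+\frac u{(1+u)^2}\Big].
\]
If $u\le1$, the bracket is at least $\frac u4\ge\frac\gamma4=\frac1{1600\sqrt v}\ge\frac1{1600\sqrt K}$. If $u>1$, it is at least $\frac kK+\frac1{4u}\ge\frac kK+\frac1{4k}\ge\frac1{\sqrt K}$; this step uses the slow, polynomial decay of $\psi$ in $k$. Hence $V+\hat Z\ge\frac\Phi{3200\sqrt K}$. As $0.1\sqrt v\ge0.03\frac V{\sqrt v}$, the positive terms are at least
\[
\frac{0.03}{\sqrt\xi}\cdot\frac\Phi{3200\sqrt K}\ge9\cdot10^{-6}\sqrt\xi\;\frac n{K^{3/2}}\ge9\cdot10^{-6}\sqrt\xi,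
\]
where we substituted $\Phi=\xi n/K$ and used $K\le n^{2/3}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $z_0=2.1\,C_2n/K$. If $\Gamma>z_0$, then $\Phi\ge\Gamma/2.1>C_2n/K$, and Lemma~\ref{lem:xi} gives $\mathbb E[\Gamma-\Gamma']\ge d(\Gamma)$ with $d(z)=c_2\sqrt{z/(nK)}$ and an absolute $c_2>0$. For this $d$ and $z\ge z_0$, Lemma~\ref{lem:drift} has $g(z)=\frac{\sqrt{nK}}{c_2}(2\sqrt z-\sqrt{z_0})\le\frac2{c_2}\sqrt{nKz}$. As $\Gamma\le2.1n$, from any state $\Gamma\le z_0$ is reached after $O(n\sqrt K)$ iterations in expectation, and then $\Phi\le\min(z_0,n)$.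

From that state apply Proposition~\ref{prop:hit} with $S=\min\{K/c,n/K\}$, which satisfies \eqref{eq:S} because $c\le K\le n$. Then $nK/S=\max\{cn,K^2\}$, and the remaining expected number of iterations is
\[
O\Big((n+K^2)\ln n+K\sqrt{n+n^2/K}\Big)=O\big(n\ln n+K^2\ln n+K\sqrt n+n\sqrt K\big).
\]
The hypothesis $K\le(n/\ln n)^{2/3}$ is equivalent to $K^2\ln n\le n\sqrt K$, and $K\le n$ gives $K\sqrt n\le n\sqrt K$. So both phases together take $O(n\sqrt K+n\ln n)$ iterations in expectation, with two evaluations each.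
\end{proof}

\begin{thebibliography}{1}
\bibitem{medium}
\emph{Medium step sizes are harmful for the compact genetic algorithm}, repository copy,
\texttt{https://eprints.whiterose.ac.uk/130706/1/techreport-without-appendix.pdf},
doi:10.1145/3205455.3205576.
\end{thebibliography}
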